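# Cut sparsifiers supported on the terminals: quality $O(\sqrt{\log k})$ and the exact order

## 1. Stars, three terminals, and the guess that a constant suffices

Suppose a large capacitated network is seen only through $k$ of its vertices, and only minimum cuts matter. The answer that one would first guess is that the other vertices can be thrown away: some small weighted graph on the $k$ visible vertices should reproduce all the cuts, exactly or up to a constant factor. We fix definitions and test this guess by hand.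

Let $G=(V,E)$ be a finite undirected graph with finite capacities $c_{xy}\ge 0$ (merge parallel edges, drop loops), and let $K\subset V$ be a set of $k$ terminals. For $A\subseteq V$ let $c(\delta_G(A))$ be the total capacity of the edges with exactly one end in $A$. For $U\subseteq K$ put
$$h_K(U)=\min\{c(\delta_G(A)):A\subseteq V,\ A\cap K=U\}.$$
A **cut-sparsifier** is a capacitated graph $G'=(K,E')$ on the terminals alone, with capacities $c'$ and cut function $h'(U)=c'(\delta_{G'}(U))$, such that $h_K(U)\le h'(U)$ for all $U\subseteq K$. Its **quality** is the smallest $\alpha\ge1$ with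
$$h_K(U)\le h'(U)\le\alpha\,h_K(U)\qquad(U\subseteq K).\tag{1}$$

*Two terminals.* One edge of capacity $h_K(\{p\})$ is exact.

*Three terminals.* Write $h_i=h_K(\{i\})$, and note $h_K(\{1,2\})=h_3$ by taking complements. If $A_1,A_2$ are minimum cuts for $\{1\},\{2\}$, then $A_1\cup A_2$ meets $K$ in $\{1,2\}$ and cuts at most $h_1+h_2$; so $h_3\le h_1+h_2$, and likewise for the other orders. Hence $c'_{12}=\frac12(h_1+h_2-h_3)$ and its two analogues are nonnegative, and $c'_{12}+c'_{13}=h_1$, and so on. Three terminals are exact too.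

*The star.* Let $G$ have a center joined to $k$ terminals by unit edges, so $h_K(U)=\min(|U|,k-|U|)$. Since $h_K$ is invariant under permutations of $K$ and (1) is convex in $c'$, averaging a sparsifier over all permutations does not spoil its quality; so we may assume $c'\equiv w$ is constant. For $|U|\le k/2$ the ratio $h'(U)/h_K(U)$ is $(k-|U|)w$. For even $k$ the lower bound at $|U|=k/2$ forces $w\ge 2/k$, and then the singletons have ratio at least $2-2/k$; the choice $w=2/k$ achieves this. For $k=4$ the best quality is $3/2$, so exactness already fails at four terminals.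

*Weighted stars.* With leaf capacities $a_p$ and $a=\sum_pa_p>0$ we have $h_K(U)=\min(a(U),a(K\setminus U))$. Take $c'_{pq}=2a_pa_q/a$. Then $h'(U)=2a(U)a(K\setminus U)/a$, and when $h_K(U)>0$ the ratio is $2\max(a(U),a(K\setminus U))/a\in[1,2]$. When $h_K(U)=0$ also $h'(U)=0$. So every star has quality at most $2$.

The stars suggest that the exact guess should be replaced by "a constant". That is wrong as well, although the best quality grows slowly. It is known that a quality depending poly-logarithmically on $k$ alone can always be reached. The question treated here is the following, from "Vertex Sparsification And Oblivious Reductions" (http://people.csail.mit.edu/moitra/docs/sicomp-moitra.pdf): *are there $\tilde O(\sqrt{\log k})$ quality cut-sparsifiers in general graphs?* That is, are there constants $C>0$, $c\ge0$, $k_0$ such that for $k\ge k_0$ every $(G,K)$ with $|K|=k$ has a cut-sparsifier of quality at most $C\sqrt{\log k}\,(\log\log k)^c$? The answer is yes, with $c=0$.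

## 2. The three theorems

Logarithms are natural unless a base is shown. $C,c>0$ denote universal constants that may change from line to line. $\sum_{xy}$ runs over unordered pairs $x\ne y$, and $\sum_{x,y}$ over ordered pairs. We write $\delta_A(x,y)=|1_A(x)-1_A(y)|$. Let $Q_k$ be the supremum, over all $G$ and all $K$ with $|K|=k$, of the least quality of a cut-sparsifier. The least quality is attained when some finite quality is possible: for fixed $\alpha$ the constraints (1) are closed, and $c'_{pq}\le h'(\{p\})\le\alpha h_K(\{p\})$ makes the feasible set compact; as $\alpha$ decreases to the infimum, these compact sets are nested and nonempty.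

**Definition (negative type).** A metric $D$ on $K$ is of negative type if $D(p,q)=\|v_p-v_q\|_2^2$ for some vectors $v_p$ in a Hilbert space.

For example, every subset of an $L_1$ space is of negative type. Put $v_f(\omega,z)=1_{z<f(\omega)}-1_{z<0}$; then $|v_f-v_h|^2$ is the indicator of the values $z$ between $f(\omega)$ and $h(\omega)$, so $\|v_f-v_h\|_2^2=\int|f-h|$. The path metric of the complete bipartite graph $K_{2,3}$ is *not* of negative type. If $\sum_pb_p=0$, then $\sum_{pq}b_pb_q\|v_p-v_q\|^2=-\|\sum_p b_pv_p\|^2\le0$. With $b=\frac12$ on the two-point side and $b=-\frac13$ on the three-point side, the sum is $\frac14\cdot2+3\cdot\frac19\cdot2-6\cdot\frac16\cdot 1=\frac16>0$.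

**Theorem A.** $Q_k\le C\sqrt{\log k}$ for all $k\ge2$.

**Theorem B.** $c\sqrt{\log k/\log\log k}\le Q_k\le C\sqrt{\log k/\log\log k}$ for all $k\ge k_0$.

**Theorem C.** (i) Every 1-Lipschitz map from a nonempty subset of a Hilbert space $H$ into $L_1(\Omega)$ ($\Omega$ a probability space, or $L_1(\Omega)=\ell_1$) extends to an $O(1)$-Lipschitz map on $H$. (ii) If $|K|=k\ge k_0$ and $K$, as a subset of an arbitrary metric space $V$, has negative type (e.g. if $V\subset L_1$), then every 1-Lipschitz $K\to L_1(\Omega)$ extends to $V$ with Lipschitz constant $O(\sqrt{\log k/\log\log k})$.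

Theorem A answers the question; it is proved in Sections 3–8. Sections 9–10 give the upper bound of Theorem B, Section 11 the lower bound, and Section 12 gives Theorem C.

## 3. Duality: sparsifiers and extensions of indicator functions

We first remove the unknown graph $G'$. Linear programming duality turns the existence of a sparsifier into a problem about extending functions from $K$ to $V$.

**Definition (data, $\mathrm{Ext}(\Lambda)$).** Data consist of a finite metric space $(V,D)$, a set $\emptyset\ne K\subset V$, weights $c_{xy}\ge0$ on pairs, and numbers $\mu_U\ge0$ ($U\subseteq K$) with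
$$\sum_U\mu_U\,\delta_U(p,q)\le D(p,q)\qquad(p,q\in K).\tag{2}$$
Put $\mathcal C=\sum_{xy}c_{xy}D(x,y)$. We say that $\mathrm{Ext}(\Lambda)$ holds for the data if there are $f_U:V\to[0,1]$ with $f_U|_K=1_U$ and
$$\sum_U\mu_U\sum_{xy}c_{xy}|f_U(x)-f_U(y)|\le\Lambda\,\mathcal C.$$

For example, let $V\subset\mathbb R$ be finite, let $K=\{0,1,\dots,n\}\subset V\subset[0,n]$ with the usual distance, and let $\mu_U=1$ for $U_i=\{p\in K:p\ge i\}$, $1\le i\le n$. Then (2) is an equality. The functions $f_{U_i}(x)=\min\{1,\max\{0,x-i+1\}\}$ satisfy $\sum_i|f_{U_i}(x)-f_{U_i}(y)|=|x-y|$, so $\mathrm{Ext}(1)$ holds for all weights.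

**Lemma 1.** If $\mathrm{Ext}(\Lambda)$, $\Lambda\ge1$, holds for all data with $|K|\le k$ and $D|_K$ of negative type, then $Q_k\le\Lambda$.

*Proof.* **Step 1 (a certificate that no sparsifier exists).** Suppose that $(G,K)$ with $|K|=k$ has no sparsifier of quality at most $\Lambda$. Then the linear system $c'\ge0$, $\sum_{pq}c'_{pq}\delta_U(p,q)\ge h_K(U)$, $-\sum_{pq}c'_{pq}\delta_U(p,q)\ge-\Lambda h_K(U)$ ($U\subseteq K$) is infeasible. Farkas' lemma says that $Mc'\ge\beta$, $c'\ge0$ is infeasible only if some $y\ge0$ has $y^TM\le0$ and $y^T\beta>0$. Call the multipliers of the two families $\mu_U,\lambda_U\ge0$. Then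
$$\sum_U\mu_U\delta_U\le\sum_U\lambda_U\delta_U\ \text{ on }K\times K,\qquad\sum_U\mu_Uh_K(U)>\Lambda\sum_U\lambda_Uh_K(U).\tag{3}$$

**Step 2 (the certificate is a metric).** This step reads (3) as data. Choose $A_U\subseteq V$ with $A_U\cap K=U$ and $c(\delta(A_U))=h_K(U)$, and let $D=\sum_U\lambda_U\delta_{A_U}$, a pseudometric on $V$. Then $\sum_{xy}c_{xy}D(x,y)=\sum_U\lambda_Uh_K(U)$. On $K$ we have $\delta_{A_U}=\delta_U$, so (3) gives (2). Finally $D(x,y)=\|v_x-v_y\|^2$ with $v_x=(\sqrt{\lambda_U}\,1_{A_U}(x))_U$.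

**Step 3 (pass to a genuine metric).** $D$ may vanish on distinct points, so we take a quotient. Let $\bar V$ be the set of classes of the relation $D(x,y)=0$, with induced metric $\bar D$. Let $\bar K$ be the set of classes meeting $K$, so $1\le|\bar K|\le k$, and let $\bar c_{ab}=\sum_{x\in a,\,y\in b}c_{xy}$ for $a\ne b$. Then $\bar D|_{\bar K}$ is of negative type and $\sum_{ab}\bar c_{ab}\bar D(a,b)=\sum_{xy}c_{xy}D(x,y)$. If $\mu_U>0$ and $p,q\in K$ lie in one class, (2) gives $\delta_U(p,q)=0$. So $U$ consists exactly of the terminals in the classes of some $\bar U\subseteq\bar K$, and (2) holds on $\bar K$ with $\mu_{\bar U}=\mu_U$. Apply $\mathrm{Ext}(\Lambda)$ and pull the functions back to $V$. For $\mu_U>0$ we get $f_U:V\to[0,1]$ with $f_U|_K=1_U$ and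
$$\sum_U\mu_U\sum_{xy}c_{xy}|f_U(x)-f_U(y)|\le\Lambda\sum_U\lambda_Uh_K(U),$$
because edges inside classes contribute $0$.

**Step 4 (threshold).** This step turns functions back into cuts. For $z$ uniform in $(0,1)$ the set $\{f_U>z\}$ meets $K$ in $U$, and its expected cut capacity is $\sum c_{xy}|f_U(x)-f_U(y)|$. Hence this sum is at least $h_K(U)$, and $\sum\mu_Uh_K(U)\le\Lambda\sum\lambda_Uh_K(U)$, contradicting (3). $\square$

## 4. Nearest-terminal rounding, layers, and a heat flow

Fix data. Let $r(x)=D(x,K)$, let $\pi(x)\in K$ be a nearest terminal (so $\pi(p)=p$ for $p\in K$), and try the simplest extension $h_U(x)=1_U(\pi(x))$. By (2),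
$$\sum_U\mu_U|h_U(x)-h_U(y)|\le D(\pi x,\pi y)\le r(x)+r(y)+D(x,y).\tag{4}$$
This is good for an edge whose length is comparable with its distance to $K$. It is bad for a short edge far from $K$. Take the path $p,x,y,q$ with lengths $R,1,R$, terminals $p,q$, the single weight $c_{xy}=1$, and $\mu_{\{p\}}=2R+1=D(p,q)$. Then $\mathcal C=1$, but $\pi(x)=p$ and $\pi(y)=q$, so the cost is $2R+1$. The linear extension along the path has cost $1$.

The natural remedy is to smooth $h_U$ by a random walk, at a step size proportional to the distance to $K$. We set this up so that both short and long edges are accounted for.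

**Definition (layers, inner and outer edges).** Fix $\theta\in[0,1)$ and $B\ge1$. For $j\in\mathbb Z$ let $\rho_j=2^{j+\theta}$, $s_j=\rho_j/B$, and $V_j=\{x\in V\setminus K:\rho_j\le r(x)<2\rho_j\}$. For $x\in V_j$ write $\rho(x)=\rho_j$, $s(x)=s_j$; on $K$ put $\rho=s=0$. An edge ($c_{xy}>0$) is *inner* if both ends lie in one $V_j$ and $D(x,y)\le s_j$; otherwise it is *outer*.

In the path example, with $\theta=0$, $B=1$ and $R=4$, both $x$ and $y$ lie in $V_2$, $s_2=4$, and $xy$ is inner.

For $x\in V_j$ put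
$$\nu(x)=\frac1{s_j}\sum_{y:\,xy\text{ inner}}c_{xy}D(x,y)+\sum_{y:\,xy\text{ outer}}c_{xy},\qquad X_j=\{x\in V_j:\nu(x)>0\},\qquad N_j=\nu(X_j).$$
All inner edges of layer $j$ have both ends in $X_j$, and a non-terminal outside $\bigcup_jX_j$ has no edges. Put $b_{xy}=c_{xy}s_j/D(x,y)$ on inner edges and $b_{xy}=0$ otherwise. Then
$$\sum_yb_{xy}D(x,y)^2=s_j\sum_{y:\,xy\text{ inner}}c_{xy}D(x,y)\le s_j^2\,\nu(x).\tag{5}$$
On $X_j$ let $Lf(x)=\nu(x)^{-1}\sum_yb_{xy}(f(y)-f(x))$ and $P_t=e^{tL}$. Off-diagonal entries of $L$ are nonnegative and $L1=0$. Hence $P_t=e^{-t\lambda}e^{t(L+\lambda I)}$, with $\lambda$ large, has nonnegative entries and $P_t1=1$. Since $b$ is symmetric, $L$ and $P_t$ are self-adjoint on $\ell_2(\nu)$, and $\langle-LF,F\rangle_\nu=\frac12\sum_{x,y}b_{xy}\|F(x)-F(y)\|^2$. Thus $W_t(x,y)=\nu(x)P_t(x,y)$ is symmetric with both marginals $\nu$. Since $1-e^{-z}\le z$ for $z\ge0$, the spectral theorem gives, for every Hilbert-space valued $F$ on $X_j$ and $0\le t\le1$,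
$$\sum_{x,y}W_t(x,y)\|F(x)-F(y)\|^2=2\langle(I-P_t)F,F\rangle_\nu\le2t\langle-LF,F\rangle_\nu\le\sum_{x,y}b_{xy}\|F(x)-F(y)\|^2.\tag{6}$$
With (5), this says that the walk run up to time $1$ moves a Lipschitz Hilbert-valued $F$ by at most about $s_j$ in mean square.

**Where plain smoothing stops.** Use $g_t=P_th_U$ as the extension. For an inner edge, $c_{xy}^2=\frac{c_{xy}D(x,y)}{s_j}\,b_{xy}$, so
$$c_{xy}|g_t(x)-g_t(y)|\le\frac12\Big(\frac{c_{xy}D(x,y)}{s_j}+b_{xy}|g_t(x)-g_t(y)|^2\Big).$$
The second term is harmless. Since $\frac{d}{dt}\sum\nu g_t^2=-2\sum_{xy}b_{xy}|g_t(x)-g_t(y)|^2$, its integral over $t\in[0,1]$ is at most $\frac14\sum\nu(h_U^2-g_1^2)\le\frac12\sum\nu|h_U-g_1|$, which adds up well over $U$. But the first term is paid on every inner edge for every $U$, so in total it is multiplied by $\sum_U\mu_U$, and (2) does not control that sum at the scale $\rho_j$. In the example $K=\{0,\dots,n\}$ of Section 3 we have $\sum_U\mu_U=n$, however small $\rho_j$ is.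

What gets past this point is that at a given $x$ most of those cuts are already decided there: $g_t(x)$ is near $0$ or near $1$. So we round the decided values to $0$ and $1$, and pay the first term only at undecided points. An undecided point has $|g_t-h_U|\ge\frac14$, and this quantity does add up well over $U$.

Let
$$\Delta_j(t)=\sum_{x,y\in X_j}W_t(x,y)D(\pi x,\pi y).$$

**Proposition 2.** There are $f_U:V\to[0,1]$ with $f_U|_K=1_U$ and
$$\sum_U\mu_U\sum_{xy}c_{xy}|f_U(x)-f_U(y)|\le6\sum_j\sup_{0\le t\le1}\Delta_j(t)+\sum_{xy\text{ outer}}c_{xy}D(\pi x,\pi y).$$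

*Proof.* **Step 1 (the truncated flow).** This step defines the candidates. Let $\varphi:[0,1]\to[0,1]$ be $0$ on $[0,\frac14]$, $1$ on $[\frac34,1]$ and linear between, and $\Phi(z)=\int_0^z\varphi$. For $t\in[0,1]$ put $g_t=P_th_U$ and $f_t=\varphi(g_t)$ on each $X_j$, and $f_t=h_U$ off $\bigcup_jX_j$; so $f_t=1_U$ on $K$. Let
$$q_t(x)=|g_t(x)-h_U(x)|=\sum_yP_t(x,y)|h_U(y)-h_U(x)|.$$
The second equality holds because $h_U(x)\in\{0,1\}$ forces all the differences $h_U(y)-h_U(x)$ to have one sign. Multiplying by $\mu_U\nu(x)$, summing, and using (4),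
$$\sum_U\mu_U\sum_{x\in X_j}\nu(x)q_t(x)\le\Delta_j(t).\tag{7}$$

**Step 2 (energy).** This step bounds the quadratic cost, averaged in time. Let $\mathcal E(f)=\sum_{xy}b_{xy}|f(x)-f(y)|^2$ in layer $j$. As $\varphi$ is nondecreasing and 2-Lipschitz, $(\varphi(a)-\varphi(a'))^2\le2(\varphi(a)-\varphi(a'))(a-a')$. Also
$$\frac{d}{dt}\sum_x\nu\,\Phi(g_t)=\sum_x\nu\,\varphi(g_t)\,Lg_t=-\sum_{xy}b_{xy}(f_t(x)-f_t(y))(g_t(x)-g_t(y)).$$
Since $\Phi$ is 1-Lipschitz,
$$\int_0^1\mathcal E(f_t)\,dt\le2\sum_x\nu(x)\big(\Phi(h_U(x))-\Phi(g_1(x))\big)\le2\sum_x\nu(x)q_1(x).\tag{8}$$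

**Step 3 (inner edges).** This step carries out the payment at undecided points only. Let $Q_t=\{x\in X_j:\frac14<g_t(x)<\frac34\}$; on $Q_t$ we have $q_t\ge\frac14$. Consider an inner edge with $f_t(x)\ne f_t(y)$. If it meets $Q_t$, then $c_{xy}|f_t(x)-f_t(y)|\le\frac12\big(\frac{c_{xy}D(x,y)}{s_j}+b_{xy}|f_t(x)-f_t(y)|^2\big)$, and the first terms of all such edges add up to at most $\frac12\nu(Q_t)$ by the definition of $\nu$. If it does not meet $Q_t$, then $f_t(x),f_t(y)\in\{0,1\}$ differ by $1$, and $c_{xy}=b_{xy}D(x,y)/s_j\le b_{xy}|f_t(x)-f_t(y)|^2$ because $D(x,y)\le s_j$. So the inner cost in layer $j$ is at most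
$$\tfrac12\nu(Q_t)+\mathcal E(f_t)\le2\sum_x\nu(x)q_t(x)+\mathcal E(f_t).$$

**Step 4 (outer edges).** Here we compare with $h_U$. On $\bigcup_jX_j$, $|f_t-h_U|=|\varphi(g_t)-\varphi(h_U)|\le2q_t$; elsewhere $f_t=h_U$. By the triangle inequality and $\nu(x)\ge\sum_{y:xy\text{ outer}}c_{xy}$, the outer cost is at most
$$2\sum_j\sum_{x\in X_j}\nu(x)q_t(x)+\sum_{xy\text{ outer}}c_{xy}|h_U(x)-h_U(y)|.$$

**Step 5 (choose the time).** Let $\mathrm{cost}(t)=\sum_U\mu_U\sum_{xy}c_{xy}|f^U_t(x)-f^U_t(y)|$, continuous in $t$. Steps 3 and 4 with (8), (7) and (4) give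
$$\int_0^1\mathrm{cost}(t)\,dt\le\sum_j\Big(4\int_0^1\Delta_j(t)\,dt+2\Delta_j(1)\Big)+\sum_{xy\text{ outer}}c_{xy}D(\pi x,\pi y).$$
This is at most the claimed bound, so some $t\in[0,1]$ satisfies it. $\square$

## 5. Long edges, short edges, and a random offset

Before bounding $\Delta_j$ we check that the sizes $\rho_jN_j$ and the outer term in Proposition 2 are affordable. Order the ends of an edge so that $r(x)\le r(y)$. Call the edge *long* if $D(x,y)\ge r(x)/(2B)$ and *short* otherwise. An edge at a terminal is long, since then $r(x)=0$.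

**Lemma 3.** (i) A long edge has $r(x)+r(y)\le5B\,D(x,y)$. (ii) A short outer edge has its ends in two different layers; call it then a *short cut* edge. For $\theta$ uniform in $[0,1)$,
$$\mathbb E_\theta\big[1_{\{xy\text{ short cut}\}}(r(x)+r(y))\big]\le4D(x,y).\tag{9}$$
(iii)
$$\mathbb E_\theta\sum_j\rho_jN_j\le11B\,\mathcal C,\qquad\mathbb E_\theta\sum_{xy\text{ outer}}c_{xy}D(\pi x,\pi y)\le10B\,\mathcal C.\tag{10}$$

*Proof.* (i) Since $r$ is 1-Lipschitz, $r(x)+r(y)\le2r(x)+D\le(4B+1)D\le5BD$.

(ii) If $xy$ is short, $0\le D<r(x)/(2B)$, so $r(y)\ge r(x)>0$ and neither end is a terminal. If both ends lie in $V_j$, then $D<2\rho_j/(2B)=s_j$, so the edge is inner. Thus a short outer edge has its ends in different layers. This means that a point of $\theta+\mathbb Z$ falls in $(\log_2r(x),\log_2r(y)]$, which has probability at most $\log_2\frac{r(y)}{r(x)}\le\log_2\big(1+\frac{D}{r(x)}\big)\le\frac D{r(x)\ln2}$. For a short edge $r(x)+r(y)\le2r(x)+D\le2.5\,r(x)$, and $2.5/\ln2<4$.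

(iii) Since $\rho_j/s_j=B$ and $\rho\le r$,
$$\sum_j\rho_jN_j=\sum_x\rho(x)\nu(x)\le2B\sum_{\text{inner}}c_{xy}D(x,y)+\sum_{\text{outer}}c_{xy}(r(x)+r(y)).$$
The inner part is at most $2B\mathcal C$, the long outer edges contribute at most $5B\mathcal C$, and the short cut edges at most $4\mathcal C\le4B\mathcal C$ on average. For the second bound, $D(\pi x,\pi y)\le r(x)+r(y)+D$ by (4); long edges give at most $(5B+1)D\le6BD$ and short cut edges at most $4D$ on average plus $D$, so at most $5BD$. For each edge only one of the two cases occurs, so the total is at most $6B\mathcal C$. $\square$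

So everything is reduced to $\Delta_j(t)$: how far apart are the nearest terminals of the start and the end of the walk? The wish is a bound by a factor times $\rho_jN_j$.

## 6. Detecting distances by Hilbert-valued maps

By (6) the walk is slow as seen through any Lipschitz map into Hilbert space. Hence $\Delta_j$ is controlled once such maps can detect that two terminals are far apart, on average over pairs.

**Definition (property $\mathsf P(L)$, $L\ge1$).** $(V,K,D)$ has $\mathsf P(L)$ if for every $\tau>0$ and every symmetric probability $w$ on $\{(p,q)\in K^2:D(p,q)\ge\tau\}$ there is a 1-Lipschitz $F:V\to$ Hilbert space with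
$$\sum_{p,q}w(p,q)\|F(p)-F(q)\|^2\ge\tau^2/L^2.\tag{11}$$

If $V$ is isometrically a subset of a Hilbert space, $F=\mathrm{id}$ gives $\mathsf P(1)$. For the cube $V=K=\{0,1\}^d$ with Hamming distance, $\mathsf P(L)$ forces $L\ge\sqrt d$. Indeed, let $w$ be uniform on antipodal pairs and $\tau=d$, and expand $F=\sum_S\hat F_S\chi_S$ in characters. Then the average of $\|F(x)-F(\bar x)\|^2$ is $4\sum_{|S|\text{ odd}}\|\hat F_S\|^2$. This is at most $4\sum_S|S|\|\hat F_S\|^2$, which is the average of $\sum_i\|F(x)-F(x+e_i)\|^2\le d$. So (11) reads $d\ge d^2/L^2$. Here $d=\log_2k$.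

**Proposition 4.** If $\mathsf P(L)$ holds for $(V,K,D)$, then $\mathrm{Ext}(CL)$ holds for all data on $(V,K,D)$, with a universal $C$.

*Proof.* Take $B=1$, so $s_j=\rho_j$.

**Step 1 (tail of the displacement).** We bound the mass of pairs whose nearest terminals are at least $\tau$ apart. Fix $j$, $t\in[0,1]$, $\tau>0$, and let $T=\{(x,y)\in X_j^2:D(\pi x,\pi y)\ge\tau\}$. If $W_t(T)>0$, let $w$ be the normalized image of $W_t|_T$ under $\pi\times\pi$, a symmetric probability, and take $F$ from $\mathsf P(L)$. Since $\|F(x)-F(\pi x)\|\le r(x)<2\rho_j$, the inequality $\|a+b+c\|^2\le3(\|a\|^2+\|b\|^2+\|c\|^2)$ with (6) and (5) gives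
$$\frac{\tau^2}{L^2}W_t(T)\le\sum_{x,y}W_t(x,y)\|F(\pi x)-F(\pi y)\|^2\le3(4+4)\rho_j^2N_j+3\sum_{x,y}b_{xy}D(x,y)^2\le27\rho_j^2N_j.$$
Hence
$$W_t(T)\le N_j\min\{1,\,27L^2\rho_j^2/\tau^2\}.\tag{12}$$

**Step 2 (integrate and choose $\theta$).** This step turns the tail into a bound for $\Delta_j$. As $\int_0^\infty\min\{1,a^2/\tau^2\}\,d\tau=2a$, (12) gives $\Delta_j(t)\le2\sqrt{27}\,L\rho_jN_j\le11L\rho_jN_j$. So Proposition 2 bounds the cost by $66L\sum_j\rho_jN_j+\sum_{\text{outer}}c_{xy}D(\pi x,\pi y)$, whose $\theta$-average is at most $(66\cdot11L+10)\mathcal C$ by (10). Some $\theta$ does at least as well as the average. $\square$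

For Theorem A it remains to prove $\mathsf P(C\sqrt{\log k})$ for negative type.

## 7. Gaussian projections, covers, and chaining

Let $D(p,q)=\|v_p-v_q\|^2$ on $K$ and let $w$ live on pairs with $D\ge\tau$. We look for two random sets $A,A_*\subset K$ at distance more than $\varepsilon$ from each other which separate a fixed proportion of the pairs; then $F=\min\{D(\cdot,A),\varepsilon\}$ shows that $\mathsf P(C\tau/\varepsilon)$ is satisfied for this $w$. A Gaussian vector $g$ suggests the sets: put $p$ into $A$ or $A_*$ according to the position of $\langle g,v_p\rangle$, leaving a gap $\sigma\approx\sqrt\tau$. The obstruction consists of close pairs with $D\le\varepsilon$ and $\langle g,v_q-v_p\rangle\ge\sigma$.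

The first thing to try is a union bound. A close pair is stretched with probability at most $e^{-\sigma^2/2\varepsilon}$, and there are at most $k^2$ pairs, so $\varepsilon=c\tau/\log k$ works. That gives only $\mathsf P(C\log k)$, because the method insists that *no* pair be stretched. It is enough that the stretched pairs have a small vertex cover, which we delete. If they did not, they would contain a large matching for typical $g$; chaining such matchings produces a point from which some $\langle g,u(y)-u(x)\rangle$ is too large.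

**Lemma 5.** Let $(X,D)$ be a finite metric space, $m$ a finite measure on $X$, $u:X\to\mathbb R^d$ with $\|u(x)-u(y)\|^2\le D(x,y)+\Upsilon$ ($\Upsilon\ge0$), and $e,\sigma,\kappa_0>0$. For a standard Gaussian $g\in\mathbb R^d$ let $R_g=\{(x,y):D(x,y)\le e,\ \langle g,u(y)-u(x)\rangle\ge\sigma\}$. Let $\beta(g)$ be the maximum of $\sum m_g(x,y)$ over $m_g\ge0$ supported on $R_g$ with row sums $\sum_ym_g(x,y)\le m(x)$ and column sums $\sum_xm_g(x,y)\le m(y)$. Let $S\ge1$ be an integer with $2\sqrt{Se+\Upsilon}\le\kappa_0\sigma/2$. If $\mathbb E\beta>\kappa_0m(X)$, then for some $x\in X$, with $\mathcal N_x=\#\{u(y):D(x,y)\le Se\}$,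
$$S^2\sigma^2\le8(Se+\Upsilon)\log\mathcal N_x.\tag{13}$$

*Proof.* **Step 1 (symmetric matchings).** We want the averaged matching to have equal row and column sums. $R_g$ takes finitely many values, each on a Borel set of $g$'s, and $R_{-g}=R_g^T$. For each value $R$ fix an optimal $m_R$. The transpose of an optimal solution for $R^T$ is optimal for $R$, so we may replace $m_R$ by $\frac12(m_R+(m_{R^T})^T)$. Then $m_g:=m_{R_g}$ is measurable, optimal, and $m_{-g}=m_g^T$. As $-g$ has the law of $g$, $M=\mathbb Em_g$ is symmetric. Let $\bar M$ be its marginal and $\kappa=\sum_x\bar M(x)=\mathbb E\beta$.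

**Step 2 (concentration).** This step replaces random maxima by their means. Put
$$Z_n(x)=\max\{\langle g,u(y)-u(x)\rangle:D(x,y)\le ne\}\ge0,\qquad z_n(x)=\mathbb EZ_n(x).$$
As a function of $g$, $Z_n(x)$ is $\sqrt{ne+\Upsilon}$-Lipschitz. The Gaussian Poincaré inequality bounds the variance of an $\ell$-Lipschitz function of $g$ by $\ell^2$; hence $\mathbb E|Z_n(x)-z_n(x)|\le\sqrt{ne+\Upsilon}$.

**Step 3 (one link of the chain).** We show that the average of $z_n$ grows linearly in $n$. Let $(x,y)\in R_g$, and let $y'$ attain $Z_n(y)$. Then $D(x,y')\le(n+1)e$, so $Z_{n+1}(x)\ge\langle g,u(y)-u(x)\rangle+Z_n(y)\ge\sigma+Z_n(y)$. Multiply by $m_g(x,y)$, sum, and take expectations. Since row and column sums of $m_g$ are at most $m$, replacing $Z$ by $z$ costs at most $m(X)\sqrt{Se+\Upsilon}$ on each side when $n+1\le S$. After the replacement the row sums and the column sums of $m_g$ average to the same $\bar M$. So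
$$\sum_x\bar M z_{n+1}\ge\sum_x\bar M z_n+\kappa\sigma-2m(X)\sqrt{Se+\Upsilon}\ge\sum_x\bar M z_n+\tfrac12\kappa\sigma,$$
because $2m(X)\sqrt{Se+\Upsilon}\le\frac12m(X)\kappa_0\sigma<\frac12\kappa\sigma$. As $z_0\ge0$, $\sum\bar Mz_S\ge S\kappa\sigma/2$, and so $z_S(x)\ge S\sigma/2$ for some $x$.

**Step 4 (the opposite bound).** $z_S(x)$ is the mean of the maximum of $\mathcal N=\mathcal N_x$ centered Gaussians $G_i$ of variance at most $v^2=Se+\Upsilon$. From $e^{a\mathbb E\max G_i}\le\sum_i\mathbb Ee^{aG_i}\le\mathcal Ne^{a^2v^2/2}$ for all $a>0$ we get $\mathbb E\max G_i\le v\sqrt{2\log\mathcal N}$. Hence $S\sigma/2\le\sqrt{2(Se+\Upsilon)\log\mathcal N_x}$, which is (13). $\square$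

**Lemma 6.** In the setting of Lemma 5 there are $B_1,B_2\subset X$, depending only on $R_g$, with $m(B_1\cup B_2)\le\beta(g)$, such that if $x,y\notin B_1\cup B_2$ and $D(x,y)\le e$, then $|\langle g,u(x)-u(y)\rangle|<\sigma$.

*Proof.* This is König's duality with weights. Consider the network with arcs source $\to x$ of capacity $m(x)$, $x\to y'$ of infinite capacity for $(x,y)\in R_g$, and $y'\to$ sink of capacity $m(y)$. Its maximum flow is $\beta(g)$. In a minimum cut let $B_1$ be the set of $x$ on the sink side and $B_2$ the set of $y$ with $y'$ on the source side. Then $m(B_1)+m(B_2)=\beta(g)$, and no infinite arc is cut, so every $(x,y)\in R_g$ has $x\in B_1$ or $y\in B_2$. If $x,y\notin B_1\cup B_2$, neither $(x,y)$ nor $(y,x)$ is in $R_g$. $\square$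

**Lemma 7.** Let $\theta'$ be uniform in $[0,4\sigma)$, independent of $g$, and
$$A'=\{x:(\langle g,u(x)\rangle-\theta')\bmod4\sigma\in[0,\sigma]\},\qquad B'=\{x:(\langle g,u(x)\rangle-\theta')\bmod4\sigma\in[2\sigma,3\sigma]\}.$$
If $x\in A'$ and $y\in B'$, then $|\langle g,u(x)-u(y)\rangle|\ge\sigma$. If $\|u(x)-u(y)\|\ge4\sigma$, then $\Pr(x\in A',\,y\in B')\ge\frac1{64}$.

*Proof.* In the first claim the difference lies in $[\sigma,3\sigma]$ modulo $4\sigma$, so it is at distance at least $\sigma$ from $0$. For the second, $\Gamma=\langle g,u(y)-u(x)\rangle$ is centered Gaussian with standard deviation at least $4\sigma$. For $i\ge0$ the interval $[4\sigma i+1.5\sigma,\,4\sigma i+2.5\sigma]$ has length $\sigma$. Its mass is at least $\frac14$ of the mass of the adjacent interval of length $4\sigma$ to its right, because the density decreases on $[0,\infty)$; these adjacent intervals tile $[2.5\sigma,\infty)$. The set $[1.5\sigma,2.5\sigma]$ modulo $4\sigma$ is symmetric under $z\mapsto-z$. Therefore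
$$\Pr\big(\Gamma\bmod4\sigma\in[1.5\sigma,2.5\sigma]\big)\ge2\cdot\tfrac14\Pr(\Gamma\ge2.5\sigma)\ge\tfrac12\Pr(N(0,1)\ge0.625)\ge\tfrac18,$$
the last step because the median of $|N(0,1)|$ exceeds $0.67$. Given such a $g$, let $\gamma=\Gamma\bmod4\sigma$. The number $a=(\langle g,u(x)\rangle-\theta')\bmod4\sigma$ is uniform, and every $a\in[0,\sigma]\cap[2\sigma-\gamma,3\sigma-\gamma]$ is good. This intersection has length at least $\sigma/2$, hence probability at least $\frac18$. $\square$

## 8. Negative type gives $\mathsf P(C\sqrt{\log k})$, and Theorem A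

**Lemma 8.** If $|K|\le k$, $k\ge2$, and $D|_K$ is of negative type, then $\mathsf P(2^{31}\sqrt{\log k})$ holds.

*Proof.* Let $w$ be a symmetric probability on pairs with $D\ge\tau$, $m$ its marginal, so $m(K)=1$, and
$$\kappa_0=2^{-9},\qquad\sigma=\frac{\sqrt\tau}4,\qquad\varepsilon=\frac{\kappa_0^2\sigma^2}{32\sqrt{\log k}}=\frac{2^{-27}\tau}{\sqrt{\log k}},\qquad S=\Big\lfloor\frac{\kappa_0^2\sigma^2}{16\varepsilon}\Big\rfloor=\lfloor2\sqrt{\log k}\rfloor.$$

**Step 1 (the stretched close pairs have a small cover).** We show $\mathbb E\beta\le\kappa_0$ in Lemma 5 with $X=K$, $u(p)=v_p$, $\Upsilon=0$, $e=\varepsilon$. We have $S\ge1$ as $2\sqrt{\log2}>1$, and $2\sqrt{S\varepsilon}\le\kappa_0\sigma/2$. If $\mathbb E\beta>\kappa_0$, then (13) with $\mathcal N_x\le k$ gives $S\sigma^2\le8\varepsilon\log k$. As $S\ge\kappa_0^2\sigma^2/(32\varepsilon)$ (because $\lfloor z\rfloor\ge z/2$ for $z\ge1$), this yields $\varepsilon^2\ge\kappa_0^2\sigma^4/(256\log k)$, that is $\varepsilon\ge\kappa_0\sigma^2/(16\sqrt{\log k})$.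 This contradicts the choice of $\varepsilon$.

**Step 2 (the separating function).** We now build $F$. Let $\mathrm{Bad}=B_1\cup B_2$ from Lemma 6, $A=A'\setminus\mathrm{Bad}$, $A_*=B'\setminus\mathrm{Bad}$. For $p\in A$, $q\in A_*$ Lemma 7 gives $|\langle g,v_p-v_q\rangle|\ge\sigma$, so Lemma 6 gives $D(p,q)>\varepsilon$. The function $F=\min\{D(\cdot,A),\varepsilon\}$ ($F\equiv\varepsilon$ if $A=\emptyset$) is 1-Lipschitz on all of $V$, equals $0$ on $A$ and $\varepsilon$ on $A_*$. On $w$-pairs $\|v_p-v_q\|\ge\sqrt\tau=4\sigma$. Since $\Pr(p\in A,q\in A_*)\ge\frac1{64}-\Pr(p\in\mathrm{Bad})-\Pr(q\in\mathrm{Bad})$ and $\mathbb E\,m(\mathrm{Bad})\le\kappa_0$,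
$$\mathbb E\sum_{p,q}w(p,q)|F(p)-F(q)|^2\ge\varepsilon^2\Big(\frac1{64}-2\kappa_0\Big)\ge\frac{\varepsilon^2}{128}.$$

**Step 3 (one Hilbert-valued map).** The random $F$ takes finitely many values; read as a map of $V$ into $L_2$ of the probability space it is 1-Lipschitz. Since $\tau\sqrt{128}/\varepsilon\le2^4\cdot2^{27}\sqrt{\log k}=2^{31}\sqrt{\log k}$, (11) holds. $\square$

**Proof of Theorem A.** For data with $|K|\le k$ and $D|_K$ of negative type, Lemma 8 gives $\mathsf P(2^{31}\sqrt{\log k})$, Proposition 4 gives $\mathrm{Ext}(C\sqrt{\log k})$, and Lemma 1 gives $Q_k\le C\sqrt{\log k}$ for all $k\ge2$. So the question has the answer yes, with $c=0$. $\blacksquare$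

## 9. The cube at one scale, and displacement governed by local growth

Where is the argument wasteful? Let $V$ consist of the cube $\{0,1\}^d$ with $D=d^{-1/2}\cdot$Hamming and, for each vertex $x$, a terminal $p_x$ at distance $1$: $D(x,p_y)=D(x,y)+1$, and $D(p_x,p_y)=D(x,y)+2$ for $x\ne y$. This is of negative type on $K$ (a sum of an $\ell_1$ metric and an equilateral one), and $k=2^d$. Put weight $1$ on cube edges only, and take $\theta=0$. All cube points lie in $V_0$, $\rho_0=1$, $s_0=1/B$, and if $B\le\sqrt d$ all edges are inner. Then $\nu(x)=B\sqrt d$ and $b_{xy}=\sqrt d/B$, so each coordinate flips at rate $B^{-2}$. For $B=1$ a coordinate differs at time $1$ with probability $(1-e^{-2})/2$, so $\Delta_0(1)\ge\frac{1-e^{-2}}2\sqrt d\,N_0$. A bound of order $\sqrt{\log k}\,\rho_jN_j$ is therefore the truth for a single layer with $B=1$.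

But larger $B$ does better here. Since a coordinate has flipped by time $t\le1$ with probability at most $B^{-2}$, $\Delta_0(t)\le2^dB\sqrt d\,(2+\sqrt d/B^2)$, while $\mathcal C=2^{d-1}\sqrt d$. So $\Delta_0(t)/\mathcal C\le4B+2\sqrt d/B$, which is $6d^{1/4}$ at $B=d^{1/4}$. A smaller step size slows the walk. To exploit this in general we need a tail bound with the step $s_j$ in place of $\rho_j$, and with $\log k$ replaced by the growth of balls around the point, because that growth cannot be large at all scales at once.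

Write $B_K(p,R)=\{q\in K:D(p,q)\le R\}$ and fix
$$\kappa_0=2^{-9},\quad\zeta=2^{-10},\quad\eta=2^{-11},\quad c_1=2^{-30}=\kappa_0^2/4096,\quad\varepsilon_*=2^{-44},\quad C_0=2^{35}.$$
We have $\eta\le1-2^{-2\zeta}$, since $1-2^{-z}\ge z/2$ on $[0,1]$. For $\tau>0$ put
$$H_\tau(x)=1+\log\frac{|B_K(\pi x,2\tau)|}{|B_K(\pi x,c_1\tau/4)|}.\tag{14}$$

**Lemma 9.** In the setting of Section 4, with $D|_K$ of negative type, for all $j$, $t\in[0,1]$ and $\tau\ge C_0\rho_j$:
$$W_t\{(x,y)\in X_j^2:D(\pi x,\pi y)\ge\tau\}\le C\,\frac{s_j^2}{\tau^2}\sum_{x\in X_j}\nu(x)H_\tau(x).\tag{15}$$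

*Proof.* Write $X=X_j$, $\rho=\rho_j$, $s=s_j$; note $4\rho\le2^{-33}\tau=c_1\tau/8$. Let $T$ be the set on the left, assume $a=W_t(T)>0$, let $w=W_t|_T/a$, and let $m$ be its marginal, a probability on $X$. The plan is that of Lemma 8, performed on $X$ itself and with a scale $\varepsilon(x)$ that varies from point to point.

**Step 1 (a net).** The number of net points near $x$ will bound $\mathcal N_x$ by a ratio of ball sizes. Greedily pick $p\in K$ maximizing $|B_K(p,c_1\tau/2)|$ among the remaining points, remove all remaining points within $c_1\tau$ of $p$, let $\psi$ map the removed points to $p$, and repeat. Then $D(p,\psi p)\le c_1\tau$ and $|B_K(\psi p,c_1\tau/2)|\ge|B_K(p,c_1\tau/2)|$. The balls of radius $c_1\tau/2$ about net points are disjoint, since net points are more than $c_1\tau$ apart. Put $u(x)=v_{\psi\pi x}$, $\Upsilon=4c_1\tau$, $\sigma^2=\tau/32$. As $r<2\rho$ on $X$,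
$$\|u(x)-u(y)\|^2=D(\psi\pi x,\psi\pi y)\le D(x,y)+4\rho+2c_1\tau\le D(x,y)+\Upsilon,$$
and for $(x,y)\in T$, $\|u(x)-u(y)\|^2\ge\tau-2c_1\tau\ge\tau/2=16\sigma^2$.

**Step 2 (the variable scale).** We want a slowly varying $\varepsilon(x)$ of size $\tau/\sqrt{\text{local growth}}$. Let
$$H_0(x)=1+\log\frac{|B_K(\pi x,\tau)|}{|B_K(\pi x,c_1\tau/2)|},\qquad\varepsilon_0=\frac{\varepsilon_*\tau}{\sqrt{H_0}},\qquad\varepsilon(x)=\min_{y\in X}\big(\varepsilon_0(y)+\eta D(x,y)\big).$$
So $\varepsilon$ is $\eta$-Lipschitz and $\varepsilon\le\varepsilon_0\le\varepsilon_*\tau$. If $D(x,y)\le c_1\tau/8$, then $D(\pi x,\pi y)\le c_1\tau/8+4\rho\le c_1\tau/4$. Hence $B_K(\pi y,\tau)\subset B_K(\pi x,2\tau)$ and $B_K(\pi x,c_1\tau/4)\subset B_K(\pi y,c_1\tau/2)$, and so $H_0(y)\le H_\tau(x)$. If $D(x,y)>c_1\tau/8$, then $\eta D(x,y)\ge2^{-44}\tau=\varepsilon_*\tau$. In both cases $\varepsilon_0(y)+\eta D(x,y)\ge\varepsilon_*\tau/\sqrt{H_\tau(x)}$, whence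
$$\varepsilon(x)\ge\varepsilon_*\tau/\sqrt{H_\tau(x)}.\tag{16}$$

**Step 3 (classes of nearly constant scale).** Lemma 5 needs one scale $e$, so we sort points by $\varepsilon(x)$. Let $\vartheta$ be uniform in $[0,1)$, independent of $g,\theta'$; class $l$ is $\{x:e_l\le\varepsilon(x)<2e_l\}$ with $e_l=2^{l+\vartheta}$. Call $x$ marginal if $[\log_2\varepsilon(x)-\zeta,\log_2\varepsilon(x)+\zeta]$ meets $\vartheta+\mathbb Z$; this has probability at most $2\zeta$. Suppose $x,y$ are non-marginal in different classes, $\varepsilon(x)>\varepsilon(y)$. A point of $\vartheta+\mathbb Z$ separates $\log_2\varepsilon(y)$ from $\log_2\varepsilon(x)$ and is at distance more than $\zeta$ from both, so $\log_2(\varepsilon(x)/\varepsilon(y))>2\zeta$. As $\varepsilon$ is $\eta$-Lipschitz,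
$$D(x,y)\ge\eta^{-1}(1-2^{-2\zeta})\,\varepsilon(x)\ge\max(\varepsilon(x),\varepsilon(y)).$$

**Step 4 (small covers in every class).** Fix $\vartheta$ and a nonempty class $l$, and let $m_l$ be its $m$-measure. Apply Lemma 5 on the class, with $m$ restricted, $e=e_l$, $S=\lfloor4c_1\tau/e_l\rfloor$. As $e_l\le\varepsilon_*\tau\le4c_1\tau$, we have $S\ge1$ and $S\ge2c_1\tau/e_l$. Also $Se_l+\Upsilon\le8c_1\tau=256c_1\sigma^2=\kappa_0^2\sigma^2/16$, so $2\sqrt{Se_l+\Upsilon}\le\kappa_0\sigma/2$. *Claim:* $\mathbb E\beta_l\le\kappa_0m_l$. If not, (13) gives $x$ in the class with $S^2\tau/32\le64c_1\tau\log\mathcal N_x$; so $\mathcal N_x\ge2$ and, using $S\ge2c_1\tau/e_l$,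
$$e_l^2\ge\frac{c_1\tau^2}{512\log\mathcal N_x}.$$
Choose $y_1,\dots,y_{\mathcal N_x}$ in the class with $D(x,y_i)\le Se_l\le4c_1\tau$ and distinct $\psi\pi y_i$, and let $y_*$ be the one minimizing $|B_K(\pi y_i,c_1\tau/2)|$. The balls $B_K(\psi\pi y_i,c_1\tau/2)$ are disjoint; each has at least $|B_K(\pi y_i,c_1\tau/2)|\ge|B_K(\pi y_*,c_1\tau/2)|$ elements. All lie in $B_K(\pi y_*,R)$ with $R\le(4\rho+8c_1\tau)+c_1\tau+c_1\tau/2\le\tau$. Hence $\log\mathcal N_x\le H_0(y_*)-1<H_0(y_*)$. But $e_l\le\varepsilon(y_*)\le\varepsilon_*\tau/\sqrt{H_0(y_*)}$, so $e_l^2<\varepsilon_*^2\tau^2/\log\mathcal N_x$, and $c_1/512<\varepsilon_*^2$. That reads $2^{-39}<2^{-88}$, which is false.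

**Step 5 (the test function).** Let $\mathrm{Bad}$ be the marginal points together with the covers from Lemma 6 of all classes; then $\mathbb E\,m(\mathrm{Bad})\le2\zeta+\kappa_0$. With $A',B'$ from Lemma 7 put $A=A'\setminus\mathrm{Bad}$, $A_*=B'\setminus\mathrm{Bad}$. For $x\in A$, $y\in A_*$ we claim $D(x,y)\ge\frac12\max(\varepsilon(x),\varepsilon(y))$. In different classes Step 3 gives more. In one class, $D(x,y)\le e_l$ would give $|\langle g,u(x)-u(y)\rangle|<\sigma$, contrary to Lemma 7; so $D(x,y)>e_l>\frac12\max(\varepsilon(x),\varepsilon(y))$. Put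
$$F(x)=\min\Big\{1,\ \min_{z\in A}\frac{2D(x,z)}{\varepsilon(z)}\Big\}\qquad(F\equiv1\text{ if }A=\emptyset).$$
Then $F=0$ on $A$ and $F=1$ on $A_*$. If $F(x)<F(y)$ and $z$ realizes $F(x)<1$, then $2D(x,z)<\varepsilon(z)$, so $\varepsilon(x)\le\varepsilon(z)+\eta D(x,z)\le\frac32\varepsilon(z)$ and $F(y)-F(x)\le2D(x,y)/\varepsilon(z)\le3D(x,y)/\varepsilon(x)$. Hence always $|F(x)-F(y)|^2\le9D(x,y)^2(\varepsilon(x)^{-2}+\varepsilon(y)^{-2})$.

**Step 6 (compare).** The two sides of (6) now give (15). By (6), (5) and (16),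
$$\sum_{x,y}W_t(x,y)|F(x)-F(y)|^2\le18\sum_{x,y}\frac{b_{xy}D(x,y)^2}{\varepsilon(x)^2}\le\frac{18s^2}{\varepsilon_*^2\tau^2}\sum_x\nu(x)H_\tau(x).$$
On $T$-pairs $\|u(x)-u(y)\|\ge4\sigma$, so by Lemma 7 the expectation of the left side is at least $a\big(\frac1{64}-2(2\zeta+\kappa_0)\big)=a/128$. $\square$

## 10. A random step size, and the upper bound of Theorem B

Let $k$ be large, $\Lambda=\sqrt{\log k/\log\log k}$ and $I=\lfloor\log_2\Lambda\rfloor$. Since $\log_2\Lambda=(\log\log k-\log\log\log k)/(2\ln2)$, we have $I\ge\frac18\log\log k$ for large $k$. By Lemma 1 it suffices to prove $\mathrm{Ext}(C\Lambda)$ for data with $|K|\le k$ and $D|_K$ of negative type. We use Section 4 with $B=2^i\le\Lambda$, where $i$ is uniform in $\{1,\dots,I\}$ and independent of $\theta$; so $s_j=2^{-i}\rho_j$. The layers depend on $\theta$ only.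

**Step 1 (bound $\Delta_j$ by local growth).** This step inserts Lemma 9. Let $2^{m_i}$ be the smallest power of two that is at least $\max(C_0,2^{-i}\Lambda)$. As $C_0$ is a power of two, $2^{m_i}\rho_j\le C_0\rho_j+2\Lambda s_j$. Split $\Delta_j(t)=\int_0^\infty W_t\{D(\pi x,\pi y)\ge\tau\}\,d\tau$ at the points $2^m\rho_j$, $m\ge m_i$. The part below $2^{m_i}\rho_j$ is at most $2^{m_i}\rho_jN_j$. On $[2^m\rho_j,2^{m+1}\rho_j]$ Lemma 9 gives at most $2^m\rho_j\cdot C\frac{s_j^2}{4^m\rho_j^2}\sum\nu H_{2^m\rho_j}$. Thus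
$$\Delta_j(t)\le(C_0\rho_j+2\Lambda s_j)N_j+C\,s_j\sum_{x\in X_j}\nu(x)G_i(x),\qquad G_i(x)=\sum_{m\ge m_i}\frac{s(x)}{2^m\rho(x)}H_{2^m\rho(x)}(x).$$
$G_i$ is defined on $V\setminus K$; put $G_i=0$ on $K$.

**Step 2 (two bounds on $G_i$).** One bound is uniform; the other is better and holds on average over $i$. Note $s/(2^m\rho)=2^{-i-m}$ and $2^{m_i}\ge2^{-i}\Lambda$, so $\sum_{m\ge m_i}2^{-i-m}\le2\cdot2^{-i-m_i}\le2/\Lambda$. As $H\le1+\log k$,
$$G_i\le\frac{4\log k}\Lambda.\tag{17}$$
Now fix $\theta$ and $x\in V\setminus K$, and write $H=1+H'$. With $n_l=\log|B_K(\pi x,2^l\rho)|$, which is nondecreasing in $l$ and lies in $[0,\log k]$, (14) reads $H'_{2^m\rho}(x)=n_{m+1}-n_{m-32}$. This is a sum of $33$ consecutive increments, so $\sum_{m\in\mathbb Z}H'_{2^m\rho}(x)\le33\log k$. For a fixed $m$, the indices $i$ with $m\ge m_i$ satisfy $2^{-i}\le2^m/\Lambda$, so their terms $2^{-i-m}$ add up to at most $2/\Lambda$. Hence, since $\log k=\Lambda^2\log\log k$,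
$$\frac1I\sum_{i=1}^IG_i(x)\le\frac2\Lambda+\frac{66\log k}{I\Lambda}\le C\Lambda.\tag{18}$$

**Step 3 (add up).** We bound the average over $(\theta,i)$ of each part of the bound in Proposition 2. By (10) and $B=2^i\le\Lambda$, $\mathbb E_\theta\sum_jC_0\rho_jN_j\le11C_0B\mathcal C\le C\Lambda\mathcal C$. Since $s_j=\rho_j/B$, $\mathbb E_\theta\sum_j2\Lambda s_jN_j\le22\Lambda\mathcal C$. Also $\mathbb E_\theta\sum_{\text{outer}}c_{xy}D(\pi x,\pi y)\le10\Lambda\mathcal C$. There remains
$$\sum_js_j\sum_{x\in X_j}\nu(x)G_i(x)=\sum_{\text{inner}}c_{xy}D(x,y)(G_i(x)+G_i(y))+\sum_{\text{outer}}c_{xy}(s(x)G_i(x)+s(y)G_i(y)).$$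
For a long edge with $r(x)\le r(y)$ we have $s(x)\le r(x)/B\le2D$ and $s(y)\le(r(x)+D)/B\le3D$. So inner and long edges together contribute at most $3\sum c_{xy}D(x,y)(G_i(x)+G_i(y))$, and for each $\theta$ the average of this over $i$ is at most $C\Lambda\mathcal C$ by (18). A short cut edge contributes at most $c_{xy}\frac{r(x)+r(y)}{2^i}\cdot\frac{4\log k}\Lambda$ by (17). By (9) the $\theta$-mean over all of them is at most $16\cdot2^{-i}\frac{\log k}\Lambda\mathcal C$, and averaging over $i$ gives at most $\frac{16\log k}{I\Lambda}\mathcal C\le C\Lambda\mathcal C$.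

So the bound of Proposition 2 has average at most $C\Lambda\mathcal C$ over $(\theta,i)$, and some $(\theta,i)$ does at least as well. This proves $\mathrm{Ext}(C\Lambda)$ and $Q_k\le C\sqrt{\log k/\log\log k}$. $\blacksquare$

## 11. Kashin's subspaces and the lower bound of Theorem B

Now we show that the constant-factor guess of Section 1 fails. Good sparsifiers yield good extensions of $L_1$-valued Lipschitz maps, and a specific map, a Gaussian embedding of a Euclidean ball sitting inside $\ell_1$, has no good extension.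

**Lemma 10.** $Q_k$ is nondecreasing in $k$.

*Proof.* Given $(G,K)$, add a set $W$ of isolated vertices and make them terminals. A sparsifier of finite quality $\alpha$ for $K\cup W$ has $h'(W)\le\alpha h_{K\cup W}(W)=0$, so it has no edges between $K$ and $W$. For $U\subseteq K$ its cut $h'(U)$ is therefore the cut of its restriction to $K$, while $h_{K\cup W}(U)=h_K(U)$. So the restriction is a sparsifier for $K$ of no larger quality. $\square$

**Lemma 11.** Let $(V,D)$ be a finite subset of $\ell_1^N$, $K\subset V$, $2\le|K|=k$, $\alpha=Q_k$ (finite by Theorem A), and let $f_0:K\to L_1(\gamma)$ be 1-Lipschitz ($\gamma$ a probability). For every $\epsilon>0$, $f_0$ extends to $f:V\to L_1(\gamma)$ with Lipschitz constant at most $(1+\epsilon)\alpha$.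

*Proof.* **Step 1 (a good extension for fixed weights).** Fix weights $c$ on the pairs of $V$, giving a graph with a sparsifier $c'$ of quality at most $\alpha$. A subset of $\ell_1^N$ is a nonnegative combination of cuts: in each coordinate the distance is a sum of threshold cuts. So $D=\sum_i\lambda_i\delta_{A_i}$ on $V$, $\lambda_i\ge0$. Let $U_{\omega,z}=\{p\in K:f_0(p)(\omega)>z\}$ and, for $\emptyset\ne U\ne K$, let $\mu_U$ be the $\gamma\times$Lebesgue measure of $\{(\omega,z):U_{\omega,z}=U\}$. Then $\sum_U\mu_U\delta_U(p,q)=\|f_0(p)-f_0(q)\|_1\le D(p,q)$; in particular each $\mu_U$ is finite. Hence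
$$\sum_U\mu_Uh_K(U)\le\sum_U\mu_Uh'(U)\le\sum_{pq}c'_{pq}D(p,q)=\sum_i\lambda_ih'(A_i\cap K)\le\alpha\sum_i\lambda_ih_K(A_i\cap K)\le\alpha\sum_{xy}c_{xy}D(x,y).$$
Let $S_U$ be minimum cuts, $S_U\cap K=U$, with $S_\emptyset=\emptyset$ and $S_K=V$, and put
$$f(y)(\omega)=\int_{-\infty}^\infty\big(1_{S_{U_{\omega,z}}}(y)-1_{z<0}\big)\,dz.\tag{19}$$
For $z<\min_pf_0(p)(\omega)$ we have $U_{\omega,z}=K$, and for $z\ge\max_pf_0(p)(\omega)$ we have $U_{\omega,z}=\emptyset$. Hence the integrand vanishes for $|z|>\max_p|f_0(p)(\omega)|$. It is in $\{-1,0\}$ for $z<0$ and in $\{0,1\}$ for $z\ge0$, so $|f(y)(\omega)|\le\max_p|f_0(p)(\omega)|$ and $f(y)\in L_1(\gamma)$. On $K$, (19) returns $f_0$. Finally $\|f(x)-f(y)\|_1\le\sum_U\mu_U\delta_{S_U}(x,y)$, so $\sum c_{xy}\|f(x)-f(y)\|_1\le\sum_U\mu_Uh_K(U)\le\alpha\sum c_{xy}D(x,y)$.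

**Step 2 (one extension for all pairs).** We separate. The set of all vectors $(\|f(x)-f(y)\|_1)_{xy}+\mathbb R_+^{\text{pairs}}$, over all extensions $f$ of $f_0$, is convex (convex combinations of extensions are extensions) and upward closed. If $(1+\epsilon)\alpha D$ were not in it, there would be $c\ne0$ with $\sum c_{xy}\|f(x)-f(y)\|_1\ge(1+\epsilon)\alpha\sum c_{xy}D(x,y)$ for all extensions $f$, and $c\ge0$ by upward closedness. Since $D>0$ on all pairs, $\sum c_{xy}D(x,y)>0$, and Step 1 is contradicted. $\square$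

We use two textbook facts. Kashin's theorem (1977): with $N=2n$, there are a universal $\kappa\in(0,1]$ and an $n$-dimensional subspace of $\mathbb R^N$ on which $\kappa\sqrt N|y|_2\le\|y\|_1\le\sqrt N|y|_2$. Secondly, there is a norm-one projection $L_1(\Omega)^{**}\to L_1(\Omega)$ for a probability space, or for $\ell_1$: a functional on $L_\infty$ splits into a countably additive and a purely finitely additive part, and one keeps the first.

**Proof of the lower bound.**

**Step 1 (the map that is hard to extend).** Parametrize Kashin's subspace isometrically by $\mathbb R^n$ and multiply the coordinate functionals by $\sqrt N$. This gives $a_1,\dots,a_N\in\mathbb R^n$, $|a_i|\le\sqrt N$, with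
$$\kappa|x|\le\frac1N\sum_i|\langle a_i,x\rangle|\le|x|.\tag{20}$$
Let $A:\mathbb R^n\to\ell_1^N$, $(Ax)_i=\langle a_i,x\rangle/N$, let $\gamma$ be the standard Gaussian measure on $\mathbb R^n$ and $J(x)=\langle g,x\rangle\in L_1(\gamma)$, so $\|J(x)\|_1\le|x|$. Let $\delta=\kappa/(3n)$, let $\mathcal N$ be a $\delta$-net of the unit ball $B_2^n$ with $2\le|\mathcal N|\le(1+2/\delta)^n$ (a maximal $\delta$-separated set), $K=A\mathcal N$ and $f_0(Ax)=\kappa J(x)$. By (20), $A$ is injective and $\kappa\|J(x)-J(y)\|_1\le\kappa|x-y|\le\|Ax-Ay\|_1$, so $f_0$ is 1-Lipschitz. Let $\alpha=Q_{|K|}$.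

**Step 2 (a smooth extension to $\ell_1^N$).** Smoothness lets us differentiate. Lemma 11, applied to all finite $V\supset K$ in $\ell_1^N$ and $\epsilon\to0$, gives extensions whose values at each point stay bounded. Take a weak* limit in $L_1(\gamma)^{**}$ along an ultrafilter containing all sets $\{(V,\epsilon):V\supset V_0,\epsilon<\epsilon_0\}$, and compose with the norm-one projection. The result is an $\alpha$-Lipschitz $f:\ell_1^N\to L_1(\gamma)$ extending $f_0$. Let $f_m=f*\xi$ with a smooth probability density $\xi$ supported in the $\ell_1$-ball of radius $\delta$. Then $f_m$ is $C^1$, $\|\partial_if_m\|_1\le\alpha$ and $\|f_m-f\|_1\le\alpha\delta$.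

**Step 3 (an averaged derivative represents $g$).** Put $T_i=\mathrm{avg}_{x\in B_2^n}\,\partial_if_m(Ax)$, so $\|T_i\|_1\le\alpha$, and $\mathbf u=f_m\circ A$. By the divergence theorem (surface over volume of the ball is $n$) and $\mathrm{avg}_{\vartheta\in S^{n-1}}\vartheta\vartheta^T=I/n$, for $v\in\mathbb R^n$
$$\frac1N\sum_i\langle a_i,v\rangle T_i=\mathrm{avg}_{B_2^n}\,\partial_v\mathbf u=n\,\mathrm{avg}_{\vartheta\in S^{n-1}}\langle v,\vartheta\rangle\,\mathbf u(\vartheta)=\kappa\langle g,v\rangle+\langle\tilde e,v\rangle,\tag{21}$$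
with $\tilde e=n\,\mathrm{avg}_\vartheta(\mathbf u(\vartheta)-\kappa J(\vartheta))\vartheta$. If $p\in\mathcal N$ is within $\delta$ of $\vartheta$, then
$$\|\mathbf u(\vartheta)-\kappa J(\vartheta)\|_1\le\|f_m(A\vartheta)-f(A\vartheta)\|_1+\|f(A\vartheta)-f(Ap)\|_1+\kappa\|J(p)-J(\vartheta)\|_1\le\alpha\delta+\alpha\delta+\delta\le3\alpha\delta.$$
So $\mathbb E|\tilde e|\le3n\alpha\delta=\kappa\alpha$. Taking $v$ through a basis in (21), almost surely
$$\kappa g+\tilde e=\frac1N\sum_iT_i(g)\,a_i.\tag{22}$$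

**Step 4 (pair with a polar vertex).** Equation (22) says that $g$ is, up to error, in a small multiple of a polytope. Let $\mathcal B=\mathrm{conv}\{\pm a_i\}$; its gauge is $\|g\|_{\mathcal B}=\max\{\langle g,x\rangle:\max_i|\langle a_i,x\rangle|\le1\}$. The polar $\{x:\max_i|\langle a_i,x\rangle|\le1\}$ is a polytope, because $\kappa|x|\le1$ on it by (20). Let $x(g)$ be the first maximizer in a fixed enumeration of its vertices, so that it is measurable, and $|x(g)|\le1/\kappa$. Pairing (22) with $x(g)$ gives $\kappa\|g\|_{\mathcal B}-|\tilde e|/\kappa\le\frac1N\sum_i|T_i(g)|$. Taking expectations, $\kappa\,\mathbb E\|g\|_{\mathcal B}\le\alpha+\alpha=2\alpha$.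

**Step 5 (the polytope is small).** We bound $\mathbb E\|g\|_{\mathcal B}$ from below by volume. Each $y\in\mathcal B$ is $\sum\lambda_ip_i$ with $p_i\in\{\pm a_1,\dots,\pm a_N\}$, $\lambda_i\ge0$, $\sum\lambda_i\le1$, and a basic optimal solution of the linear program minimizing $\sum\lambda_i$ uses at most $n$ points. So $\mathcal B$ is covered by at most $\binom{4n}n\le(4e)^n$ simplices with vertices $0$ and $n$ of the points $\pm a_i$. Each has volume at most $(2n)^{n/2}/n!$ by Hadamard's inequality, since $|a_i|\le\sqrt{2n}$. With $n!\ge(n/e)^n$, $\mathrm{vol}(\mathcal B)^{1/n}\le4\sqrt2\,e^2/\sqrt n$. For $z=\sqrt n/(4\sqrt2\,e^2)$, bounding the Gaussian density by $(2\pi)^{-n/2}$,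
$$\Pr(\|g\|_{\mathcal B}\le z)\le(2\pi)^{-n/2}z^n\,\mathrm{vol}(\mathcal B)\le(2\pi)^{-1/2}<0.4.$$
Hence $\mathbb E\|g\|_{\mathcal B}\ge0.6z$ and $Q_{|K|}=\alpha\ge\frac12\kappa\cdot0.6z=c\sqrt n$.

**Step 6 (all large $k$).** It remains to relate $n$ to $k$. Here $|K|\le(1+2/\delta)^n=(1+6n/\kappa)^n$. Given large $k$, take the largest $n$ with $(1+6n/\kappa)^n\le k$. Then $(n+1)\log(1+6(n+1)/\kappa)>\log k$. If $n+1\le\frac12\log k/\log\log k$, the left side would be at most $\frac12\frac{\log k}{\log\log k}(\log\log k+O(1))<\log k$ for large $k$. So $n\ge c\log k/\log\log k$, and Lemma 10 gives $Q_k\ge Q_{|K|}\ge c\sqrt n\ge c\sqrt{\log k/\log\log k}$. $\blacksquare$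

## 12. Lipschitz extension into $L_1$: proof of Theorem C

The extension statements $\mathrm{Ext}(\Lambda)$ were proved for arbitrary weights and arbitrary $\mu_U$ satisfying (2). Feeding in the $\mu_U$ of an $L_1$-valued map gives Theorem C.

**Step 1 (finite $V$).** The goal is an extension with constant $(1+\epsilon)\Lambda$. Let $V$ be finite, $\emptyset\ne K\subset V$, and $f_0:K\to L_1(\Omega)$ 1-Lipschitz. Define $\mu_U$ for $\emptyset\ne U\ne K$ from $f_0$ as in Lemma 11 (for $\ell_1$ use counting measure in place of $\gamma$), and $\mu_\emptyset=\mu_K=0$; then (2) holds because $\sum_U\mu_U\delta_U(p,q)=\|f_0(p)-f_0(q)\|_1\le D(p,q)$. For any weights $c$ there are $f_U:V\to[0,1]$, $f_U|_K=1_U$, with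
$$\sum_U\mu_U\sum_{xy}c_{xy}|f_U(x)-f_U(y)|\le\Lambda\sum_{xy}c_{xy}D(x,y).$$
In case (i), $V\subset H$ has $\mathsf P(1)$, so Proposition 4 gives this with $\Lambda=O(1)$. In case (ii), Section 10 gives it with $\Lambda=O(\sqrt{\log k/\log\log k})$. Put $f_\emptyset=0$, $f_K=1$ and
$$f(y)(\omega)=\int_{-\infty}^\infty\big(f_{U_{\omega,z}}(y)-1_{z<0}\big)\,dz.$$
As for (19), the integrand vanishes for $|z|>\max_p|f_0(p)(\omega)|$, is in $[-1,0]$ for $z<0$ and in $[0,1]$ for $z\ge0$. So $f(y)\in L_1(\Omega)$ with $|f(y)(\omega)|\le\max_p|f_0(p)(\omega)|$. Moreover $f|_K=f_0$, and $\|f(x)-f(y)\|_1\le\sum_U\mu_U|f_U(x)-f_U(y)|$, so $\sum c_{xy}\|f(x)-f(y)\|_1\le\Lambda\sum c_{xy}D(x,y)$. This holds for all weights $c$, so the separation argument in Step 2 of Lemma 11 yields, for each $\epsilon>0$, an extension to $V$ with Lipschitz constant at most $(1+\epsilon)\Lambda$.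

**Step 2 (general $V$).** This step passes to the limit over finite sets. Put $V=H$ in case (i). Apply Step 1 to finite $V'\subset V$: in case (i) to those meeting $K$, with terminal set $K\cap V'$; in case (ii) to those containing $K$. The constants $\Lambda$ do not depend on $V'$. Fix $p_0\in K$. Once $V'$ contains $p_0$ and $x$, the value at $x$ is within $(1+\epsilon)\Lambda D(x,p_0)$ of $f_0(p_0)$, so the values at each point stay bounded. Take a weak* limit in $L_1(\Omega)^{**}$ along an ultrafilter containing all the sets $\{(V',\epsilon):V'\supset V_0,\ \epsilon<\epsilon_0\}$, and compose with the norm-one projection onto $L_1(\Omega)$. At $p\in K$ all extensions with $p\in V'$ equal $f_0(p)$, which the projection fixes. Norms do not increase in weak* limits, so the result is a $\Lambda$-Lipschitz extension of $f_0$ to $V$. $\blacksquare$
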